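\title{Invariable generation of finite groups with $d$-generated Sylow subgroups}

\begin{abstract}
A subset $S$ of a finite group $G$ invariably generates $G$ if $G$ is generated by every set obtained from $S$ by replacing each element with a conjugate. Let $d_I(G)$ be the smallest size of such a set. We prove that if all Sylow subgroups of $G$ are $d$-generated, then $d_I(G)$ is bounded in terms of $d$ alone, and that the best bound lies between $2d$ and $Cd$ for an absolute constant $C$. The main tool is a bound for Fitting heights: if a $p$-group $T$ acts on a soluble $p'$-group $K$, and $V$ is an $\mathbb F_p[KT]$-module on which $K$ acts faithfully and $\dim V/[V,T]\le d$, then the Fitting height of $K$ is $O((1+\log d)^3)$.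
\end{abstract}

\section{Introduction}\label{sec:intro}

All groups in this paper are finite. A subset $S$ of a group $G$ \emph{invariably generates} $G$ if
\[
G=\langle s^{g(s)}\mid s\in S\rangle\qquad\text{for every choice of elements } g(s)\in G,\ s\in S.
\]
Every proper subgroup lies in a maximal one, so the condition says that
\begin{equation}\label{eq:max}
\text{no maximal subgroup of $G$ contains a conjugate of every element of $S$.}
\end{equation}
The conjugates of a maximal subgroup $M$ cover at most $1+|G:M|(|M|-1)<|G|$ elements, so $M$ misses some conjugacy class, and a set of representatives of the conjugacy classes invariably generates $G$. Let $d_I(G)$ be the smallest size of an invariable generating set and $d(G)$ the smallest size of a generating set; $G$ is \emph{$d$-generated} if $d(G)\le d$. Then $d(G)\le d_I(G)$. If $G$ is nilpotent, its maximal subgroups are normal, so $d_I(G)=d(G)$, and this number is the maximum of $d(P)$ over the Sylow subgroups $P$ of $G$.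

For ordinary generation the Sylow subgroups keep this control in general: Guralnick and Lucchini proved independently that if all Sylow subgroups of $G$ are $d$-generated, then $d(G)\le d+1$. For invariable generation the bound $d+1$ fails: it is known that for every $d$ there is a supersoluble group $G$ with $d$-generated Sylow subgroups and $d_I(G)=2d-1$. The following question comes from \cite{DLM}.

\begin{quote}
\textbf{Question.} Is there a function $f\colon\mathbb N\to\mathbb N$ such that $d_I(G)\le f(d)$ for every $d\ge1$ and every finite group $G$ all of whose Sylow subgroups are $d$-generated?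
\end{quote}

To see why the two kinds of generation differ, let $G=V\rtimes H$ with $V$ abelian. To generate $G$ economically one starts from generators $h_i$ of $H$ and replaces them by elements $h_iv_i$ with $v_i\in V$, so that the same elements also do some work in $V$. Conjugation can undo this:
\begin{equation}\label{eq:fpf}
\text{if $h\in H$ and $C_V(h)=1$, then every element of the coset $hV$ is conjugate to $h$.}
\end{equation}
Indeed $h^w=h[h,w]$ for $w\in V$, and $w\mapsto[h,w]=(w^{-1})^hw$ is an endomorphism of $V$ with kernel $C_V(h)$, hence onto. So $V$ may need generators of its own, and a group built from many nilpotent layers may need up to $d$ new elements for each layer. One is led to guess that $d_I(G)$ behaves like $d$ times the number of layers, and the question becomes whether the number of layers is bounded in terms of $d$. It is.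

\begin{theorem}\label{thm:cubic}
There is an absolute constant $c_0\in\mathbb N$ such that if $d\ge1$ and all Sylow subgroups of $G$ are $d$-generated, then
\[
d_I(G)\le(1+c_0)\,d^2(d+1)+2d .
\]
\end{theorem}

This answers the question in the affirmative. The true order of growth is linear.

\begin{theorem}\label{thm:linear}
Let $f_{\min}(d)$ be the supremum of $d_I(G)$ over all finite groups $G$ all of whose Sylow subgroups are $d$-generated. There is an absolute constant $C$ such that $2d\le f_{\min}(d)\le Cd$ for all $d\ge1$. Moreover $f_{\min}(1)=2$.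
\end{theorem}

Here is the difficulty in bounding the number of layers. Let $G=V\rtimes L$ with $V$ a faithful $\mathbb F_pL$-module. If $p\nmid|L|$, then $V$ is a Sylow subgroup of $G$, so $L$ is a linear group of degree at most $d$. If $p$ divides $|L|$ and $T$ is a Sylow $p$-subgroup of $L$, then the Sylow subgroup is $VT$, and the hypothesis bounds only the dimension of the space of \emph{coinvariants} $V_T=V/[V,T]$, where $[V,T]$ is spanned by the vectors $vt-v$ with $v\in V$, $t\in T$. This is much weaker: the regular module $\mathbb F_pT$ has one-dimensional coinvariants. The central result is that few coinvariants still force a small Fitting height $h(K)$ on every soluble normal $p'$-subgroup $K$ of $L$. Throughout, $\log$ means $\log_2$.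

\begin{theorem}\label{thm:key}
There is an absolute constant $\kappa$ with the following property. Let $p$ be a prime, $K$ a soluble $p'$-group, $T$ a $p$-group acting on $K$, and $V\ne0$ an $\mathbb F_p[KT]$-module on which $K$ acts faithfully. If $\dim V_T\le d$, then
\[
h(K)\le\eta(d):=(1+\log d)\bigl(1+\kappa(1+\log d)^2\bigr).
\]
\end{theorem}

Since $\eta(d)/d$ is bounded, we can fix $c_0\in\mathbb N$ with
\begin{equation}\label{eq:c0}
\eta(d)\le c_0d\qquad\text{for all } d\ge1;
\end{equation}
this is the constant of Theorem~\ref{thm:cubic}.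

Section~\ref{sec:layers} shows that passing from $G/F(G)$ to $G$ costs at most $d$ invariable generators, that a nonabelian chief factor costs at most two, and that there are at most $d$ nonabelian chief factors. Section~\ref{sec:lower} contains the lower bound $2d$ and the case $d=1$. Sections~\ref{sec:plan}--\ref{sec:key} prove Theorem~\ref{thm:key}, and Section~\ref{sec:radical} deduces that the soluble radical has Fitting height $O(d)$, which gives Theorem~\ref{thm:cubic}. Sections~\ref{sec:hstar} and~\ref{sec:upper} prove the linear upper bound: the whole group has $O(d)$ layers, and a high layer costs about one generator instead of $d$, because the modules occurring in it have large dimension.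

\section{Conventions and background}\label{sec:back}

\subsection*{Groups}
Groups act on the right; $x^g=g^{-1}xg$ and $[x,y]=x^{-1}x^y$. If $Y$ acts on a set or module $W$, then $Y^W$ is the group induced by $Y$ on $W$. When a $p$-group $T$ acts on a $p'$-group $K$ we write $KT$ for the semidirect product. We write $R(G)$ for the soluble radical (the largest soluble normal subgroup), $F(G)$ for the Fitting subgroup (the largest nilpotent normal subgroup), $\Phi(G)$ for the Frattini subgroup (the intersection of the maximal subgroups), and $O_{p'}(G)$ for the largest normal subgroup of order prime to $p$. The subgroup $\Phi(G)$ is nilpotent, and $H\Phi(G)=G$ forces $H=G$. We have $F(G)=F(R(G))$, since $F(G)\le R(G)$ and $F(R(G))$ is normal in $G$. If $X$ is soluble, then $C_X(F(X))\le F(X)$. An automorphism of a group $Y$ is determined by the images of at most $\log|Y|$ generators, so $|\operatorname{Aut}(Y)|\le|Y|^{\log|Y|}$.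

Let $d_p(G)=d(P)$ for a Sylow $p$-subgroup $P$ of $G$. Recall that $P/\Phi(P)$ is elementary abelian of rank $d(P)$. The Sylow subgroups of $G/N$ are the images of those of $G$, so $d_p(G/N)\le d_p(G)$, with equality if $N$ is a $p'$-group. In particular the hypothesis of our theorems passes to quotients.

The \emph{Fitting height} $h(X)$ of a soluble group $X$ is the least $n$ with $F_n=X$, where $F_0=1$ and $F_{i+1}/F_i=F(X/F_i)$; it is the shortest length of a series of normal subgroups of $X$ with nilpotent factors. It does not increase on passing to subgroups and quotients, $h(X)\le h(N)+h(X/N)$ for $N\trianglelefteq X$, and $h(X)\le\log|X|$. The Fitting height of a direct product is the maximum of the heights of the factors. Hence, if $N_1,\dots,N_r\trianglelefteq X$ intersect trivially, then $X$ embeds in $\prod_jX/N_j$ and $h(X)=\max_jh(X/N_j)$. We use this last remark constantly.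

\begin{lemma}\label{lem:comm}
Let $A\le Z(F)$, and let a group $Y$ act on $F$ and centralize both $A$ and $F/A$. Then $y\mapsto(fA\mapsto[f,y])$ is a homomorphism $Y\to\operatorname{Hom}(F/A,A)$ with kernel $C_Y(F)$.
\end{lemma}

\begin{proof}
The commutators $[f,y]$ lie in $A$, which is centralized by $F$ and by $Y$, and $[a,y]=1$ for $a\in A$. So the identities $[ff',y]=[f,y]^{f'}[f',y]$ and $[f,yy']=[f,y'][f,y]^{y'}$ give multiplicativity in both variables.
\end{proof}

We shall quote the following theorems.
\begin{itemize}
\item[(T1)] (Tate; \cite[IV.4.7]{Hu}.) If $N\trianglelefteq G$, $P$ is a Sylow $p$-subgroup of $G$ and $P\cap N\le\Phi(P)$, then $N$ has a normal $p$-complement, that is, a normal $p'$-subgroup of $p$-power index.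
\item[(T2)] (Feit--Thompson.) Groups of odd order are soluble; so nonabelian simple groups have even order.
\item[(T3)] (Gasch\"utz; \cite[III.4]{Hu}.) $F(G/\Phi(G))=F(G)/\Phi(G)$, and this group is a direct product of abelian minimal normal subgroups of $G/\Phi(G)$ and has a complement in $G/\Phi(G)$.
\item[(T4)] (\cite[II.3.2]{Hu}.) If a primitive permutation group has an abelian minimal normal subgroup $E$, then $E$ is regular, elementary abelian, self-centralizing, and the unique minimal normal subgroup; point stabilizers are complements of $E$ and act faithfully and irreducibly on $E$.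
\item[(T5)] (Kantor--Lubotzky--Shalev \cite{KLS}, Guralnick--Malle \cite{GM}.) Every nonabelian finite simple group is invariably generated by two elements.
\end{itemize}
A transitive group is primitive if and only if its point stabilizers are maximal subgroups. So (T4) applies to $G/M_G$ acting on the cosets of a maximal subgroup $M$, where $M_G=\bigcap_gM^g$ is the core of $M$.

\subsection*{Coinvariants}
Modules are right modules of finite dimension. Let $V$ be a module for a group $T$ over a field $k$. Then $V_T=V\otimes_{kT}k$ is the largest quotient of $V$ on which $T$ acts trivially.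
\begin{itemize}
\item[(C1)] A surjection $V\to V'$ induces a surjection $V_T\to V'_T$; $(V\oplus V')_T=V_T\oplus V'_T$; and $\dim V_T$ is unchanged by extension of scalars.
\item[(C2)] If $k$ has characteristic $p$ and $T$ is a $p$-group, the only irreducible $kT$-module is the trivial one. Hence $V_T\ne0$ whenever $V\ne0$.
\item[(C3)] In the situation of (C2), $\dim V\le|T|\dim V_T$. Indeed, let $W$ be the submodule generated by lifts of a basis of $V_T$; then $(V/W)_T=0$, so $V=W$ by (C2).
\end{itemize}

\subsection*{Imprimitivity}
A \emph{system of imprimitivity} of a $G$-module $V$ is a decomposition $V=\bigoplus_{\omega\in\Omega}V_\omega$ into nonzero subspaces, the \emph{blocks}, that are permuted by $G$. An irreducible module is \emph{primitive} if only $|\Omega|=1$ occurs. A module is \emph{homogeneous} if it is a direct sum of isomorphic irreducible modules. In (I1)--(I3) let $V$ be irreducible.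
\begin{itemize}
\item[(I1)] $G$ is transitive on $\Omega$, since the sum over an orbit is a submodule. The block $V_\omega$ is irreducible for the stabilizer $G_\omega$, since a $G_\omega$-submodule $0<U<V_\omega$ would give the submodule $\sum_gUg$, which meets $V_\omega$ in $U$.
\item[(I2)] If $|\Omega|$ is maximal, then $V_\omega$ is primitive for $G_\omega$, since the translates of a nontrivial system of $V_\omega$ form a larger system of $V$.
\item[(I3)] (Clifford.) If $N\trianglelefteq G$, then $V|_N$ is semisimple and its homogeneous components form a system of imprimitivity. So if $V$ is primitive, $V|_N$ is homogeneous; if moreover the field is algebraically closed and $N$ is abelian, then $N$ acts by scalars.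
\item[(I4)] If $V=\bigoplus_{\omega\in\Omega}V_\omega$ is a system of imprimitivity for a group $T$ (with $V$ arbitrary), then $V_T\cong\bigoplus_\omega(V_\omega)_{T_\omega}$, the sum over representatives of the $T$-orbits on $\Omega$. Indeed the sum of the blocks in the orbit of $\omega$ is the induced module $V_\omega\otimes_{kT_\omega}kT$, and $(V_\omega\otimes_{kT_\omega}kT)\otimes_{kT}k=V_\omega\otimes_{kT_\omega}k$.
\end{itemize}

\subsection*{Density}
Let $V$ be an irreducible $\mathbb F_pL$-module. Then $D=\operatorname{End}_L(V)$ is a finite division ring, hence a field; let $n=\dim_DV\le\dim_{\mathbb F_p}V$. By the Jacobson density theorem the map $\mathbb F_pL\to\operatorname{End}_D(V)$ is onto. This has two consequences.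
\begin{itemize}
\item[(D1)] If $v_1,\dots,v_n$ is a $D$-basis of $V$, then $(v_1,\dots,v_n)$ generates the module $V^n$. So $V^m$ is cyclic for $m\le n$, and $V^\delta$ is generated by $\lceil\delta/n\rceil$ elements.
\item[(D2)] The image of $L$ spans the endomorphism algebra of $V\otimes_D\overline D$, where $\overline D$ is an algebraic closure of $D$. So $V\otimes_D\overline D$ is an irreducible module of dimension $n$, with the same kernel as $V$.
\end{itemize}

\section{The cost of a layer}\label{sec:layers}

The hypothesis on Sylow subgroups enters the paper almost only through the next lemma. It says that a perfect normal subgroup, or a complemented abelian one, uses up part of the budget $d_p(G)$.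

\begin{lemma}\label{lem:budget}
Let $p$ be a prime.
\begin{itemize}
\item[(a)] If $N\trianglelefteq G$ is perfect and $p$ divides $|N|$, then $d_p(G/N)<d_p(G)$. A chief series of $G$ has at most $d_2(G)$ nonabelian factors.
\item[(b)] If $G=V\rtimes L$ with $V$ an elementary abelian $p$-group, and $T$ is a Sylow $p$-subgroup of $L$, then $d_p(G)=d_p(L)+\dim V_T$.
\item[(c)] Write $F(G)/\Phi(G)=V_1\times\dots\times V_n$ as in \textup{(T3)}. Let $V=V_j$ be a $p$-group, $L=G/C_G(V)$, and $T$ a Sylow $p$-subgroup of $L$. Then $1\le\dim V_T\le d_p(G)-d_p(L)$.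
\end{itemize}
\end{lemma}

\begin{proof}
(a) A normal $p$-complement of the perfect group $N$ has a perfect $p$-group as quotient, so it equals $N$; this is impossible as $p$ divides $|N|$. By (T1), $P\cap N\not\le\Phi(P)$ for a Sylow $p$-subgroup $P$ of $G$, so $P/(P\cap N)\Phi(P)$ is a proper quotient of $P/\Phi(P)$ and $d(P/(P\cap N))<d(P)$. If $1=G_0<\dots<G_r=G$ is a chief series, the numbers $d_2(G/G_i)$ do not increase with $i$, and they drop at each nonabelian factor, which is a direct product of nonabelian simple groups and hence perfect of even order by (T2).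

(b) The group $P=VT$ is a Sylow $p$-subgroup of $G$, $[V,T]\le P'\le\Phi(P)$, and $P/[V,T]\cong V_T\times T$.

(c) Let $H$ be a complement of $F(G)/\Phi(G)$ in $G/\Phi(G)$. Factoring out $\prod_{i\ne j}V_i$ gives $V\rtimes H$, and factoring out $C_H(V)$ gives $V\rtimes(H/C_H(V))$. As $F(G)/\Phi(G)$ is abelian, it acts trivially on $V$, so $H/C_H(V)\cong L$. Thus $V\rtimes L$ is a quotient of $G$, and (b) and (C2) apply.
\end{proof}

Next we bound the cost of the Fitting subgroup. Modulo the Frattini subgroup it is a semisimple module, with at most $d$ summands for each prime, and summands for different primes can share a generator.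

\begin{lemma}\label{lem:fitting}
If all Sylow subgroups of $G$ are $d$-generated, then $d_I(G)\le d_I(G/F(G))+d$.
\end{lemma}

\begin{proof}
Let $F=F(G)$, let bars denote images in $\bar G=G/\Phi(G)$, and put $A=\bar F$. By (T3), $\bar G=A\rtimes H$ and $A=\bigoplus_pA_p$, where $A_p=\bigoplus_{j\le n_p}V_{p,j}$ is a sum of irreducible $\mathbb F_pG$-modules. The group $A_p\rtimes H$ is a quotient of $\bar G$. If $T$ is a Sylow $p$-subgroup of $H$, then $n_p\le\dim(A_p)_T\le d$ by (C1), (C2) and Lemma~\ref{lem:budget}(b). Choose $0\ne v_{p,j}\in V_{p,j}$ for $j\le n_p$, put $v_{p,j}=0$ for $n_p<j\le d$, and choose $w_1,\dots,w_d\in F$ with $\bar w_j=\sum_pv_{p,j}$. A submodule of $A$ that contains all $\bar w_j$ contains their $p$-parts $v_{p,j}$, hence every $V_{p,j}$, and so equals $A$.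

Let $x_1,\dots,x_m\in G$ be lifts of an invariable generating set of $G/F$, and let $H_0$ be generated by arbitrary conjugates of the $x_i$ and the $w_j$. Then $H_0F=G$. The subgroup $\bar H_0\cap A$ is normalized by $\bar H_0$ and by the abelian group $A$, so it is normal in $\bar G$. It contains a conjugate of each $\bar w_j$, hence $\bar w_j$ itself, so it is $A$. Therefore $\bar H_0=\bar G$ and $H_0=G$.
\end{proof}

A nonabelian minimal normal subgroup $N=S_1\times\dots\times S_k$ costs two elements, however large $k$ is. Two things must be forced: that the subgroup generated projects onto each $S_j$, and that it does not meet $N$ in a diagonal subgroup. The first element below has a component in every factor, so each of its conjugates has a useful component in $S_1$; the second lies in a single factor and excludes diagonals.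

\begin{lemma}\label{lem:nonab}
Let $N$ be a nonabelian minimal normal subgroup of $G$. There are $n_1,n_2\in N$ such that every subgroup $H\le G$ with $HN=G$ that contains a conjugate of $n_1$ and a conjugate of $n_2$ contains $N$. Hence $d_I(G)\le d_I(G/N)+2$.
\end{lemma}

\begin{proof}
Write $N=S_1\times\dots\times S_k$ with $S_j=S_1^{t_j}$ simple, $t_j\in G$, $t_1=1$; conjugation permutes the $S_j$ transitively. By (T5) there are $a,b$ that invariably generate $S_1$, and $b\ne1$ as $S_1$ is not cyclic. Put $n_1=\prod_ja^{t_j}$ and $n_2=b$. Let $HN=G$ and $n_1^g,n_2^{g'}\in H$. Let $\pi\colon N\to S_1$ be the projection and $R=\pi(H\cap N)$. Since $N$ normalizes each $S_j$, the group $H$ is transitive on $\{S_1,\dots,S_k\}$, and $N_G(S_1)=N\,N_H(S_1)$ by Dedekind's law.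

The $S_1$-component of $n_1^g=\prod_ja^{t_jg}$ is $a^{x'}$, where $x'=t_jg$ for the index $j$ with $S_j^g=S_1$; thus $x'\in N_G(S_1)$ and $a^{x'}\in R$. Choose $h\in H$ with $S_1^{g'h}=S_1$ and put $x=g'h\in N_G(S_1)$; then $b^x\in H\cap S_1\le R$. The elements $x,x'$ may induce outer automorphisms of $S_1$, whereas $a,b$ are known to generate only under conjugation inside $S_1$. The group $N_H(S_1)$ repairs this: it normalizes $H\cap N$, $S_1$ and $\prod_{j>1}S_j$, hence $R$. Write $x=ny$ and $x'=n'y'$ with $n,n'\in N$ and $y,y'\in N_H(S_1)$. Then $b^{\pi(n)}=b^n\in R^{y^{-1}}=R$ and $a^{\pi(n')}=a^{n'}\in R^{(y')^{-1}}=R$. Hence $R=S_1$.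

Now $H\cap S_1\ne1$ is normalized by $H\cap N$, which acts on $S_1$ through $R=S_1$. So $H\cap S_1$ is a nontrivial normal subgroup of $S_1$, that is, $S_1\le H$, and $N\le H$ by transitivity. For the last claim, add $n_1,n_2$ to lifts of an invariable generating set of $G/N$.
\end{proof}

\section{The lower bound and the case $d=1$}\label{sec:lower}

In $\operatorname{Sym}(3)=C_3\rtimes C_2$ all Sylow subgroups are cyclic, and an invariable generating set must contain a transposition (to escape $C_3$) and a $3$-cycle (every other element is conjugate into $C_2$). To make each of two layers cost $d$ elements, we want, for any small set of elements, a quotient $V^d\rtimes A$ in which all the elements outside $V^d$ act without fixed points, so that \eqref{eq:fpf} applies. Different sets call for different modules $V$; we include all of them, over distinct primes so that the Sylow subgroups keep rank $d$.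

\begin{proposition}\label{prop:lower}
For every $d\ge1$ there is a group $G$ with $d$-generated Sylow subgroups and $d_I(G)=2d$.
\end{proposition}

\begin{proof}
Let $r\ge2d$ be a prime and $A=\mathbb F_r^d$. By Dirichlet's theorem we can choose distinct primes $p_\chi\equiv1\pmod r$, one for each nonzero $\chi\in\operatorname{Hom}(A,\mathbb F_r)$. Let $V_\chi=\mathbb F_{p_\chi}$, with $a\in A$ acting as multiplication by $\zeta_\chi^{\chi(a)}$, where $\zeta_\chi\in\mathbb F_{p_\chi}^*$ has order $r$. Put $B=\prod_\chi V_\chi^d$ and $G=B\rtimes A$. The nontrivial Sylow subgroups of $G$ are the $V_\chi^d$ and the conjugates of $A$, all elementary abelian of rank $d$.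

Suppose that $x_1,\dots,x_m$ invariably generate $G$ with $m\le2d-1$. Their images $a_i$ in $A$ generate $A$, so at least $d$ of them are nonzero and at most $d-1$ are zero. A nonzero $a_i$ is killed by exactly $r^{d-1}$ of the $r^d$ elements of $\operatorname{Hom}(A,\mathbb F_r)$. Since $(2d-1)r^{d-1}<r^d$, some $\chi$ kills no nonzero $a_i$; in particular $\chi\ne0$. Pass to the quotient $V_\chi^d\rtimes A$. If $a_i\ne0$, then $a_i$ acts on $V_\chi^d$ as a scalar different from $1$, so the image of $x_i$ is conjugate to $a_i\in A$ by \eqref{eq:fpf}. The images of the remaining $x_i$, at most $d-1$ in number, lie in $V_\chi^d$ and span a proper subspace $W$, which is $A$-invariant because $A$ acts by scalars. So suitable conjugates of the images of all $x_i$ lie in the proper subgroup $W\rtimes A$, a contradiction. Hence $d_I(G)\ge2d$.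

Since $B\le F(G)$, the group $G/F(G)$ is a quotient of the abelian group $A$, and Lemma~\ref{lem:fitting} gives $d_I(G)\le d+d$.
\end{proof}

For $d=1$ and $r=2$, $p_\chi=3$ the construction returns $\operatorname{Sym}(3)$. For $d\ge2$ it gives groups with $d(G)\le d+1<2d=d_I(G)$.

\begin{proposition}\label{prop:d1}
If all Sylow subgroups of $G$ are cyclic, then $d_I(G)\le2$.
\end{proposition}

\begin{proof}
By the theorem of H\"older, Burnside and Zassenhaus, $G=\langle a\rangle\rtimes\langle b\rangle$ with $a,b$ of coprime orders. Every conjugate of $a$ generates the normal subgroup $\langle a\rangle$, and every conjugate of $b$ has the same image as $b$ in the cyclic group $G/\langle a\rangle$.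
\end{proof}

These two propositions give $f_{\min}(d)\ge2d$ and $f_{\min}(1)=2$. The rest of the paper is about upper bounds.

\section{Modules with few coinvariants: examples and plan}\label{sec:plan}

Two examples show what Theorem~\ref{thm:key} has to allow.

\begin{example}\label{ex:perm}
Let $p$ be odd and $T$ any $p$-group. Let $V=\mathbb F_pT$ be the regular module and $K\cong C_2^{|T|}$ the group of diagonal matrices with entries $\pm1$ in the basis $T$. Then $T$ normalizes $K$, and $\dim V_T=1$ by (I4). So neither $\dim V$, nor the order or the rank of $K$, is bounded in terms of $\dim V_T$. The Fitting height is the right invariant because it does not see direct powers.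
\end{example}

\begin{example}\label{ex:tensor}
Let $p=3$ and let $U_1=\mathbb F_3^2$ be the natural module of $SL_2(3)=Q_8\rtimes C_3$. The subgroup $C_3$ is generated by a unipotent Jordan block, so $\dim(U_1)_{C_3}=1$. Let $T'$ be a transitive $3$-subgroup of $\operatorname{Sym}(m)$, let $U=U_1^{\otimes m}$, let $D$ be the image of $Q_8^m$ in $GL(U)$, and let $T=C_3^m\rtimes T'$, where $T'$ permutes the tensor factors. The coinvariants of $C_3^m$ on $U$ are the tensor product of the one-dimensional coinvariants of the factors, so $\dim U_T=1$ by (C2). An element of $D$ is central only if each of its tensor factors is, so $Z(D)=\{\pm1\}$ and $E=D/Z(D)=E_1\oplus\dots\oplus E_m$ with $|E_j|=4$. The $E_j$ are pairwise nonisomorphic irreducible modules for $C_3^m$ and are permuted transitively by $T'$, so $E$ is an irreducible $\mathbb F_2T$-module. Here $\dim U=2^m=|E|^{1/2}$, while $|T|\ge3^m$.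
\end{example}

In Example~\ref{ex:tensor} the module $U$ can have few coinvariants only because $T$ is large: (C3) demands $|E|^{1/2}=\dim U\le|T|\dim U_T$. This inequality drives the proof of Theorem~\ref{thm:key}, which runs as follows. Clifford theory reduces to the case where $V|_K$ is irreducible over an algebraically closed field; this removes Example~\ref{ex:perm}. Then we take a maximal system of imprimitivity $\Omega$ and treat separately the action of $K$ on $\Omega$ and the action on a block.
\begin{itemize}
\item On $\Omega$, the group $K$ is transitive and $T$ has at most $d$ orbits by (I4). Breaking this action into primitive pieces, we meet elementary abelian groups $E$ on which $T$ has at most $d$ orbits, so $|T/C_T(E)|\ge(|E|-1)/(d-1)$. An instance with two orbits is $E=\mathbb F_5$, $T=\mathbb F_5^*$.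
\item On a block the module is primitive, $F(K)$ is cyclic or built from pieces $D$ as in Example~\ref{ex:tensor}, and for each chief factor $E=D/Z(D)$ we obtain $|T/C_T(E)|\ge|E|^{1/2}/d$ from (C3).
\end{itemize}
Both cases lead to the same problem in a different characteristic $q\ne p$: the group $KT$ acts irreducibly on an $\mathbb F_q$-space $E$, and $T$ induces a group of order at least $|E|^{1/2}/c$; bound $h(K^E)$. This is Lemma~\ref{lem:large}. It needs a size estimate for primitive soluble linear groups, to which we turn first.

\section{Primitive linear groups}\label{sec:prim}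

In a primitive linear group the abelian normal subgroups are cyclic. The first lemma describes the nilpotent normal subgroups under such a condition.

\begin{lemma}\label{lem:sympl}
Let $F$ be a nilpotent normal subgroup of $X$, and let $A\trianglelefteq X$ be cyclic with $A\le Z(F)$. Assume that every abelian normal subgroup of $X$ contained in $F$ lies in $A$.
\begin{itemize}
\item[(a)] $F$ has class at most $2$ and $Z(F)=A$.
\item[(b)] $F/A=E_1\times\dots\times E_s$ with $s\ge0$, where each $E_i=D_i/A$ is a minimal normal subgroup of $X/A$, elementary abelian of square order, and $Z(D_i)=A$.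
\item[(c)] If $F\le C\trianglelefteq X$, $A\le Z(C)$, $F=F(C)$ and $C_C(F)\le F$, then $C_C(F/A)=F$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The group $Z(F)$ is abelian and normal in $X$, so $Z(F)=A$. Suppose that $F$ has class $\ell\ge3$, and let $\gamma_i$ be the terms of its lower central series. Then $[\gamma_{\ell-1},\gamma_{\ell-1}]\le\gamma_{2\ell-2}=1$ as $2\ell-2>\ell$. So $\gamma_{\ell-1}$ is abelian and normal in $X$, hence lies in $A=Z(F)$, and $\gamma_\ell=1$, a contradiction.

(b) By (a), $F/A$ is abelian. Let $D/A\le F/A$ be a minimal normal subgroup of $X/A$; it is an elementary abelian $q$-group for a prime $q$. The group $Z(D)\ge A$ is abelian and normal in $X$, so $Z(D)=A$. Lemma~\ref{lem:comm} gives a homomorphism $\tau\colon F\to\operatorname{Hom}(D/A,A)$ with kernel $C_F(D)$. Homomorphisms $D/A\to A$ take values in $A_0=\{a\in A:a^q=1\}$, which has order at most $q$ because $A$ is cyclic; so $|\operatorname{Hom}(D/A,A)|\le|D/A|$. The restriction of $\tau$ to $D$ has kernel $A$ and is therefore onto. Hence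
\[
F=D\,C_F(D),\qquad D\cap C_F(D)=A .
\]
Also $|A_0|=q$, and commutation is a nondegenerate alternating form $D/A\times D/A\to A_0\cong\mathbb F_q$, so $D/A$ has even dimension.

Suppose that $D_1,\dots,D_r$ have been found, with each $D_i/A$ minimal normal in $X/A$ and $F/A=D_1/A\times\dots\times D_r/A\times C_r/A$, where $C_0=F$ and $C_r=\bigcap_{i\le r}C_F(D_i)\trianglelefteq X$. If $C_r>A$, choose $D_{r+1}/A\le C_r/A$ minimal normal in $X/A$. From $F=D_{r+1}C_F(D_{r+1})$ and Dedekind's law, $C_r=D_{r+1}C_{r+1}$, and $D_{r+1}\cap C_{r+1}=A$. So the decomposition extends, and the process stops when $C_r=A$.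

(c) Let $C_1=C_C(F/A)\ge F$. By Lemma~\ref{lem:comm}, $C_1$ maps to the abelian group $\operatorname{Hom}(F/A,A)$ with kernel $C_{C_1}(F)$, which equals $Z(F)=A$ since $C_C(F)\le F$. As $A$ is central in $C_1$, the group $C_1$ is nilpotent; it is normal in $C$, so $C_1\le F(C)=F$.
\end{proof}

\begin{lemma}\label{lem:dim}
Let $k$ be an algebraically closed field, $F$ a group of class at most $2$, and $U$ an irreducible $kF$-module on which $Z(F)$ acts by a faithful character $\lambda$. Then $(\dim U)^2=|F:Z(F)|$.
\end{lemma}

\begin{proof}
Let $\rho$ be the representation and $\mathcal T$ a transversal of $Z(F)$ in $F$. By Burnside's theorem $\rho(F)$ spans $\operatorname{End}(U)$, hence so does $\rho(\mathcal T)$. For $g\in F$ we have $\rho(g)^{-1}\rho(t)\rho(g)=\rho(t[t,g])=\lambda([t,g])\rho(t)$. So $\rho(t)$ is a common eigenvector for conjugation by $\rho(F)$, with character $g\mapsto\lambda([t,g])$. If $t,t'\in\mathcal T$ give the same character, then $[t^{-1}t',g]=1$ for all $g$ since $\lambda$ is faithful, so $t=t'$. Eigenvectors for distinct characters are linearly independent, so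 $\rho(\mathcal T)$ is a basis of $\operatorname{End}(U)$.
\end{proof}

To apply (C3) to an irreducible constituent $U$ of a normal $p'$-subgroup, we need $T$ to act on $U$ itself. In characteristic $p$ there is no obstruction.

\begin{lemma}\label{lem:ext}
Let $k$ be an algebraically closed field of characteristic $p$, $B$ a $p'$-group, $T$ a $p$-group acting on $B$, and $V\ne0$ a $k[BT]$-module with $V|_B\cong U^f$, $U$ irreducible. Then $U$ extends to a $k[BT]$-module $\hat U$, and $V\cong\hat U\otimes M$ for an $f$-dimensional module $M$ of $BT/B\cong T$.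
\end{lemma}

\begin{proof}
Regard $U$ as a $B$-submodule of $V$ and let $\rho$ be the representation of $B$ on $U$. For $t\in T$, the subspace $Ut^{-1}$ is an irreducible $B$-submodule of $V$, hence isomorphic to $U$, and $(ut^{-1})x=(ux^t)t^{-1}$ for $x\in B$. So $x\mapsto\rho(x^t)$ is equivalent to $\rho$: there is $P_t\in GL(U)$ with $P_t^{-1}\rho(x)P_t=\rho(x^t)$ for all $x\in B$. By Schur's lemma $P_sP_t=\alpha(s,t)P_{st}$ with $\alpha(s,t)\in k^*$, and associativity gives $\alpha(s,t)\alpha(st,u)=\alpha(s,tu)\alpha(t,u)$. Take the product over $u\in T$ and put $\beta(t)=\prod_u\alpha(t,u)$; this yields $\alpha(s,t)^{|T|}=\beta(s)\beta(t)\beta(st)^{-1}$. Since $|T|$ is a power of $p$, every element of $k^*$ has a unique $|T|$-th root. With $\gamma(t)^{|T|}=\beta(t)$ we get $\alpha(s,t)=\gamma(s)\gamma(t)\gamma(st)^{-1}$, so $t\mapsto P'_t=\gamma(t)^{-1}P_t$ is a homomorphism, and $xt\mapsto\rho(x)P'_t$ is a representation of $BT$ extending $\rho$.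

Let $M=\operatorname{Hom}_{kB}(\hat U,V)$ with $(\varphi g)(u)=\varphi(ug^{-1})g$ for $g\in BT$; then $B$ acts trivially, and $\dim M=f$ since $\operatorname{End}_{kB}(U)=k$. Evaluation $u\otimes\varphi\mapsto\varphi(u)$ is a $BT$-homomorphism $\hat U\otimes M\to V$. It is onto because $V$ is a sum of copies of $U$, and both sides have dimension $f\dim U$.
\end{proof}

The next lemma compares a primitive soluble group $X\le GL(W)$ with $W$. One parameter $e$ governs the comparison: $\log|W|$ grows at least linearly in $e$, while the part of $X$ responsible for a large Fitting height has order only $2^{O((\log e)^2)}$. So if $X$ is large compared with $W$, then $e$ is small.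

\begin{lemma}\label{lem:primsol}
Let $q$ be a prime, $W\ne0$ a finite $\mathbb F_q$-space, and $X\le GL(W)$ soluble, irreducible and primitive. There are integers $a,e\ge1$ such that, with $l=\log e$,
\[
|W|\ge q^{ae},\qquad|X|\le a\,q^a\,e^2\,2^{4l^2},\qquad h(X)\le2+4l^2 .
\]
Consequently there are absolute constants $\kappa_1,\kappa_2\ge1$ such that
\begin{itemize}
\item[(a)] $|X|\le|W|^{\kappa_1}$;
\item[(b)] if $c\ge1$ and $|X|\ge|W|^{1/2}/c$, then $h(X)\le b_1(c):=2+4\bigl(\log(\kappa_2(1+\log c))\bigr)^2$.
\end{itemize}
\end{lemma}

\begin{proof}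
Let $A$ be a maximal abelian normal subgroup of $X$, and let $\mathbb F$ be the $\mathbb F_q$-span of $A$ in $\operatorname{End}(W)$. By (I3), $W|_A\cong W_0^f$ with $W_0$ irreducible. The commutative ring $\mathbb F$ acts faithfully on $W_0$ by $A$-endomorphisms, so by Schur's lemma it is a finite integral domain, that is, a field, of order $q^a$ say. Thus $A\le\mathbb F^*$ is cyclic. The group $X$ acts on $\mathbb F$ by conjugation with kernel $C=C_X(A)$, so $X/C$ embeds in $\operatorname{Gal}(\mathbb F/\mathbb F_q)$, which is cyclic of order $a$.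

Let $F=F(C)\trianglelefteq X$. Then $A\le Z(C)$ and $A\le F$. If $B\le F$ is abelian and normal in $X$, then so is $AB$, and $B\le A$ by maximality. Also $C_C(F)\le F$ because $C$ is soluble. So all of Lemma~\ref{lem:sympl} applies: $|F/A|=e^2$ is a square, and $C/F$ embeds in $\operatorname{Aut}(F/A)$, which has order at most $(e^2)^{\log e^2}=2^{4l^2}$. This gives $|X|\le a\cdot2^{4l^2}\cdot e^2\cdot q^a$ and $h(X)\le h(X/C)+h(C/F)+h(F)\le1+4l^2+1$. The group $F$ acts $\mathbb F$-linearly on $W$, and on $W\otimes_{\mathbb F}\overline{\mathbb F}$ its center $A$ acts by scalars through the inclusion $A\le\mathbb F^*$. By Lemma~\ref{lem:dim} every composition factor has dimension $e$. So $\dim_{\mathbb F}W\ge e$ and $|W|\ge q^{ae}$.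

(a) Since $a\le q^a$ and $a\log q\ge1$,
\[
\frac{\log|X|}{\log|W|}\le\frac{2a\log q+2l+4l^2}{ae\log q}\le\frac{2+2l+4l^2}{e},
\]
which is a bounded function of $e\ge1$.

(b) The hypothesis gives $q^{ae/2}\le c\,q^{2a}2^{2l+4l^2}$. Fix an absolute constant $\kappa_2\ge8$ such that $2l+4l^2\le e/8$ for all $e\ge\kappa_2$. If $e\ge\kappa_2$, then $ae/2-2a\ge ae/4$, so $2^{e/4}\le c\,2^{e/8}$ and $e\le8\log c$. In any case $e\le\kappa_2(1+\log c)$, and the bound on $h(X)$ follows.
\end{proof}

\section{Large $p$-subgroups and few orbits}\label{sec:large}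

Let $KT$ act faithfully and irreducibly on $E$, with $|T|\ge|E|^{1/2}/c$. Split $E$ into $m$ primitive blocks. Lemma~\ref{lem:primsol} will control the action on a block, but Example~\ref{ex:tensor} shows that $m$ is not bounded. What can be bounded is the length $\beta$ of the $K$-orbits on the blocks.

The mechanism is visible for $p=3$ and blocks of order $4$, so that $|T|\ge2^m/c$. Let $T_0$ be the kernel of $T$ on the set of blocks. A $3$-subgroup of $\operatorname{Sym}(m)$ has order at most $3^{m/2}$, and $\sqrt3<2$; so permuting the blocks does not make $T$ large enough, and $|T_0|\ge(2/\sqrt3)^m/c$. In Example~\ref{ex:tensor} this is achieved by $T_0=C_3^m$, acting independently on the blocks. But $K$ glues blocks together: because $K$ is a normal $3'$-subgroup, an element of $T_0$ that is trivial on one block is trivial on all blocks in the same $K$-orbit (this is the Claim in the proof below). As $|GL_2(2)|=6$, we get $|T_0|\le3^{m/\beta}$. If $\beta\ge8$, then $(2/\sqrt3)^m\le c\,3^{m/8}$, that is, $(256/243)^{m/8}\le c$. So either $\beta<8$ or $\beta\le m=O(\log c)$.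

\begin{lemma}\label{lem:large}
There is an absolute constant $\kappa$ with the following property. Let $p\ne q$ be primes, $c\ge1$, and let $L=KT$ act irreducibly on a finite $\mathbb F_q$-space $E$, where $K$ is a soluble normal $p'$-subgroup and $T$ is a $p$-subgroup of $L$. If $|T/C_T(E)|\ge|E|^{1/2}/c$, then
\[
h(K/C_K(E))\le b(c):=\kappa(1+\log c)^2 .
\]
\end{lemma}

\begin{proof}
Replace $L$, $K$, $T$ by their images in $GL(E)$. Then $L$ is soluble, $|T|\ge|E|^{1/2}/c$, and we may assume $K\ne1$. Choose a system of imprimitivity $\Omega=\{E_1,\dots,E_m\}$ for $L$ with $m\ge1$ maximal. Let $X\le GL(E_1)$ be the group induced by the stabilizer of $E_1$; it is soluble, and irreducible and primitive by (I1), (I2). By transitivity the stabilizer of any $E_j$ induces on $E_j$ a group isomorphic to $X$. Put $Q=|E_1|$, so that $|E|=Q^m$.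

\emph{The blocks are not too small.} A $p$-subgroup of $\operatorname{Sym}(m)$ has order at most $p^{m/p+m/p^2+\cdots}=p^{m/(p-1)}$, and we need this to be exponentially smaller than $Q^{m/2}$. That fails for $Q=2$, $p\le5$ and for $Q=3$, $p=2$, so we exclude these cases. If $Q=2$, the sum of the nonzero vectors of the $E_j$ is a nonzero vector fixed by $L$; so $|E|=2$ and $K=1$. If $Q=3$ and $p=2$, the stabilizer of $E_1$ in $K$ has odd order and so acts trivially on $E_1$. Then the $K$-orbit of a vector $0\ne v\in E_1$ has at most one vector in each block, and its sum is a nonzero vector fixed by $K$; as $C_E(K)$ is $L$-invariant, $C_E(K)=E$ and $K=1$. Since $Q$ is a power of $q\ne p$, what remains is $p=2$, $Q\ge5$; or $p=3$, $Q\ge4$; or $p\ge5$, $Q\ge3$. In each case, with $\mu=(3/2)^{1/20}>1$,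
\begin{equation}\label{eq:Q}
Q^{9/20}\ge\mu\,p^{1/(p-1)} .
\end{equation}
Indeed, after raising to the twentieth power this follows from $5^9>\frac32\cdot2^{20}$, from $4^9>\frac32\cdot3^{10}$, and from $3^9>\frac32\cdot5^5$ together with $p^4\le5^{p-1}$ for $p\ge5$.

Let $M$ be the kernel of $L$ on $\Omega$, and put $K_0=K\cap M$, $T_0=T\cap M$. As $K\trianglelefteq L$ and $L$ is transitive on $\Omega$, all $K$-orbits on $\Omega$ have the same length $\beta$.

\emph{Claim: if $E_j=E_ix$ with $x\in K$, then $C_{T_0}(E_i)=C_{T_0}(E_j)$.} Let $Y=C_{T_0}(E_i)$. Both $K$ and $M$ are normal, so $[y,x]\in K\cap M=K_0$ for $y\in Y$, and $Y^x\le K_0Y$. As $K_0$ is a $p'$-group, $Y$ and $Y^x$ are Sylow $p$-subgroups of $K_0Y$, so $Y^x=Y^z$ for some $z\in K_0$. Now $Y^x$ centralizes $E_ix=E_j$, so $Y$ centralizes $E_jz^{-1}=E_j$. Thus $C_{T_0}(E_i)\le C_{T_0}(E_j)$, and exchanging $i$ and $j$ gives equality.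

\emph{The size inequality.} The subgroups $C_{T_0}(E_j)$ intersect trivially, and by the Claim it suffices to let $E_j$ run over representatives of the $m/\beta$ orbits of $K$. Each $T_0/C_{T_0}(E_j)$ embeds in $X$, so $|T_0|\le|X|^{m/\beta}$ and
\begin{equation}\label{eq:size}
Q^{m/2}/c\le|T|\le|X|^{m/\beta}\,p^{m/(p-1)} .
\end{equation}

\emph{The action on a block.} Take $m$-th roots in \eqref{eq:size} and use $p^{1/(p-1)}\le2$: we get $|X|\ge|X|^{1/\beta}\ge Q^{1/2}/(2c)$. So $h(X)\le b_1(2c)$ by Lemma~\ref{lem:primsol}(b). The group $K_0$ embeds in $\prod_jK_0/C_{K_0}(E_j)$, whose factors embed in $X$; hence $h(K_0)\le b_1(2c)$. Since $2+t\le2^{1+t}$ for $t\ge0$, we have $\log(\kappa_2(2+\log c))\le\log\kappa_2+1+\log c\le(1+\log\kappa_2)(1+\log c)$, so $b_1(2c)\le\bigl(2+4(1+\log\kappa_2)^2\bigr)(1+\log c)^2$.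

\emph{The action on the set of blocks.} If $\beta\ge20\kappa_1$, then $|X|^{m/\beta}\le Q^{m/20}$ by Lemma~\ref{lem:primsol}(a), so \eqref{eq:size} gives $Q^{9m/20}\le c\,p^{m/(p-1)}$, and \eqref{eq:Q} gives $\mu^m\le c$; then $\beta\le m\le\log c/\log\mu$. In all cases $\beta\le\kappa_3(1+\log c)$ with $\kappa_3=\max(20\kappa_1,1/\log\mu)$. The kernels of $K$ on its orbits intersect in $K_0$, and $K$ induces on each orbit a soluble group of order at most $\beta!\le2^{\beta^2}$. So $h(K/K_0)\le\beta^2$.

Therefore $h(K)\le\beta^2+b_1(2c)\le\kappa(1+\log c)^2$ with $\kappa=\kappa_3^2+2+4(1+\log\kappa_2)^2$.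
\end{proof}

This $\kappa$ is the constant of Theorem~\ref{thm:key}, so $\eta(d)=(1+\log d)(1+b(d))$. We now prove the permutation analog of that theorem, in which the number of $T$-orbits replaces $\dim V_T$. For $d=1$ it is immediate: $T$ has a fixed point and is transitive, so $|\Omega|=1$. The same fixed point argument shows in general that the action has at most $\log d$ primitive stages.

\begin{lemma}\label{lem:orbits}
Let $K$ be a soluble $p'$-group and $T$ a $p$-group acting on $K$. Let $KT$ act on a nonempty finite set $\Omega$ so that $K$ is transitive and $T$ has at most $d$ orbits. Then $h(K^\Omega)\le(\log d)(1+b(d))$.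
\end{lemma}

\begin{proof}
The number $|\Omega|$ divides $|K|$ and so is prime to $p$; hence $T$ fixes a point $\omega_0$. Choose $KT=M_0>M_1>\dots>M_t=(KT)_{\omega_0}$, each subgroup maximal in the previous one. As $T\le M_i$, Dedekind's law gives $M_i=K_iT$ with $K_i=K\cap M_i$. Let $\Omega_i$ be the set of right cosets of $M_i$ in $KT$. Then $\Omega_0$ is a point, $\Omega_t\cong\Omega$, and there are equivariant surjections $\Omega_i\to\Omega_{i-1}$; in particular $K$ is transitive on each $\Omega_i$, and $T$ has at most $d$ orbits on it. Let $\Delta_i$ be the fiber of $\Omega_i\to\Omega_{i-1}$ over the base point $M_{i-1}$. All fibers have size $|\Delta_i|=|K_{i-1}:K_i|$, which is greater than $1$ and prime to $p$.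

\emph{The length $t$.} For $x\in\Omega_{i-1}$, the $T$-orbits on $\Omega_i$ lying over the orbit of $x$ correspond to the $T_x$-orbits on the fiber over $x$. The $p$-group $T_x$ has a fixed point on this fiber, hence at least two orbits. So the number of $T$-orbits at least doubles from $\Omega_{i-1}$ to $\Omega_i$, and $2^t\le d$.

\emph{Reduction to one fiber.} Let $N_i$ be the kernel of $K$ on $\Omega_i$, so $N_0=K$ and $K/N_t\cong K^\Omega$. The group $N_{i-1}\le K_{i-1}$ fixes every fiber of $\Omega_i\to\Omega_{i-1}$, and its kernels on the fibers intersect in $N_i$. Since $N_{i-1}\trianglelefteq K$ and $K$ permutes the fibers transitively, the groups induced on the fibers are all isomorphic to $N_{i-1}^{\Delta_i}\le\bar K:=K_{i-1}^{\Delta_i}$. So $h(N_{i-1}/N_i)\le h(\bar K)$. As $h(K^\Omega)\le\sum_{i=1}^th(N_{i-1}/N_i)$ and $t\le\log d$, it suffices to show that $h(\bar K)\le1+b(d)$.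

\emph{The primitive stage.} The group $\bar G=M_{i-1}^{\Delta_i}$ is soluble, and primitive because $M_i$ is maximal in $M_{i-1}$. Its normal subgroup $\bar K$ is transitive since $M_{i-1}=K_{i-1}M_i$, so $\bar K\ne1$. By (T4), $\bar G$ has a unique minimal normal subgroup $E$, a regular elementary abelian $q$-group; uniqueness gives $E\le\bar K$, so $q\ne p$. Let $\delta=M_i$ be the base point of $\Delta_i$ and $\bar T$ the image of $T$. The stabilizer $\bar G_\delta$ is the image of $M_i=K_iT$, so $\bar G_\delta=\bar K_\delta\bar T$, and it acts faithfully and irreducibly on $E$. The bijection $E\to\Delta_i$, $x\mapsto\delta x$, satisfies $(\delta x)u=\delta x^u$ for $u\in\bar T$. As $\Delta_i$ is a $T$-invariant subset of $\Omega_i$, the group $\bar T$ has at most $d$ orbits on $E$. One of them is $\{1\}$, so $d\ge2$ and $|\bar T|\ge(|E|-1)/(d-1)$. If $|E|\ge3$, then $|E|-1\ge|E|^{1/2}$; if $|E|=2$, then $|\bar T|\ge1\ge\sqrt2/d$. So $|\bar T|\ge|E|^{1/2}/d$ in both cases, and Lemma~\ref{lem:large} gives $h(\bar K_\delta)\le b(d)$. Finally $\bar K=E\bar K_\delta$ because $E$ is transitive,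 so $h(\bar K)\le1+b(d)$.
\end{proof}

\section{Proof of Theorem~\ref{thm:key}}\label{sec:key}

Let $k=\overline{\mathbb F}_p$. Replace $V$ by $V\otimes k$; by (C1) still $\dim V_T\le d$, and $K$ is still faithful.

\subsection*{Step 1: reduction to irreducible modules}
Let $N$ be the intersection of the subgroups $C_K(W)$, where $W$ runs over the irreducible quotients of the $k[KT]$-module $V$; then $N\trianglelefteq KT$. As $p\nmid|N|$, Maschke's theorem gives $V=C_V(N)\oplus[V,N]$ and $[V,N,N]=[V,N]$, and both summands are $KT$-submodules. If $[V,N]\ne0$, let $W$ be an irreducible quotient of it. Then $W$ is a quotient of $V$, so $[W,N]=0$; but $[V,N,N]=[V,N]$ gives $[W,N]=W\ne0$. Hence $[V,N]=0$ and $N=1$. So $h(K)=\max_Wh(K/C_K(W))$, and $\dim W_T\le d$ for each $W$ by (C1).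

\subsection*{Step 2: reduction to modules irreducible for $K$}
We want $K$ to be transitive on every system of imprimitivity, so that Lemma~\ref{lem:orbits} applies. Fix $W$ as in Step~1 and a homogeneous component $W'$ of $W|_K$. The group $K$ fixes each component, so $T$ permutes the components transitively by (I3) and (I1), and the stabilizer of $W'$ is $KT_1$ with $T_1\le T$. By (I4), $W_T\cong W'_{T_1}$, and by (I1), $W'$ is irreducible for $KT_1$. Lemma~\ref{lem:ext} gives $W'\cong\hat U\otimes M$ with $\hat U|_K$ irreducible. A submodule $M_0$ of $M$ gives the submodule $\hat U\otimes M_0$, so $M$ is an irreducible $kT_1$-module, and $\dim M=1$ by (C2). Thus $W'|_K$ is irreducible. The subgroups $C_K(W't)=C_K(W')^t$, $t\in T$, intersect in $C_K(W)$ and have isomorphic quotients, so $h(K/C_K(W))=h(K/C_K(W'))$. Replacing $K,T,V$ by $K/C_K(W'),T_1,W'$, we may assume: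
\begin{itemize}
\item[$(\ast)$] $K$ is a soluble $p'$-group, $T$ is a $p$-group acting on $K$, $V$ is a $k[KT]$-module, $V|_K$ is irreducible and faithful, and $\dim V_T\le d$.
\end{itemize}

\subsection*{Step 3: reduction to primitive modules}
Take a system of imprimitivity $V=\bigoplus_{\omega\in\Omega}V_\omega$ for $KT$ with $|\Omega|$ maximal. By (I1) for the irreducible module $V|_K$, the group $K$ is transitive on $\Omega$. So $|\Omega|$ is prime to $p$ and $T$ fixes some $\omega_0$. Put $K_1=K_{\omega_0}$ and $V_0=V_{\omega_0}$; the stabilizer of $\omega_0$ in $KT$ is $K_1T$. By (I4) and (C2), $V_T$ is a direct sum of nonzero spaces, one for each $T$-orbit on $\Omega$, and $(V_0)_T$ is one of them. So $T$ has at most $d$ orbits on $\Omega$, and $\dim(V_0)_T\le d$.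

Let $N$ be the kernel of $K$ on $\Omega$. By Lemma~\ref{lem:orbits}, $h(K/N)\le(\log d)(1+b(d))$. The subgroups $C_N(V_\omega)$ intersect trivially and are conjugate under $K$, so $h(N)=h(N/C_N(V_0))\le h(K_1/C_{K_1}(V_0))$. It remains to show that $h(K_1/C_{K_1}(V_0))\le1+b(d)$. Now $V_0$ is primitive for $K_1T$ by (I2), and $V_0|_{K_1}$ is irreducible by (I1) applied to $V|_K$. Renaming $K_1/C_{K_1}(V_0)$ and $V_0$ as $K$ and $V$, we must prove: \emph{if $(\ast)$ holds and $V$ is primitive for $KT$, then $h(K)\le1+b(d)$.}

\subsection*{Step 4: the primitive case}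
Let $B\le K$ be an abelian normal subgroup of $KT$. By (I3), $B$ acts by scalars. As $K$ is faithful, $B$ embeds in $k^*$ and is cyclic, and $[B,KT]\le K$ acts trivially, so $B$ is central in $KT$. Let $F=F(K)$ and $A=Z(F)$. Then $A$ is cyclic and central in $KT$, and every abelian normal subgroup of $KT$ contained in $F$ is central and so lies in $A$. Since $K$ is soluble, $C_K(F)\le F$. Lemma~\ref{lem:sympl} with $X=KT$ and $C=K$ gives $F/A=E_1\times\dots\times E_s$ and $\bigcap_iC_K(E_i)=C_K(F/A)=F$. If $s=0$, then $K=F$ and $h(K)\le1$. Otherwise $h(K)\le1+\max_ih(K/C_K(E_i))$.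

Fix $E=E_i=D/A$. It is an irreducible $\mathbb F_q[KT]$-module for a prime $q$ dividing $|K|$, so $q\ne p$. By (I3), $V|_D$ is homogeneous, with irreducible constituent $U$ say. The group $D$ has class $2$, and $Z(D)=A$ acts faithfully by scalars, so $\dim U=|E|^{1/2}$ by Lemma~\ref{lem:dim}. By Lemma~\ref{lem:ext}, $V|_{DT}\cong\hat U\otimes M$ with $M\ne0$ a $kT$-module. By (C2), $M$ maps onto the trivial module, so $V|_{DT}$ maps onto $\hat U$, and $\dim\hat U_T\le d$ by (C1).

Let $T_0=C_T(E)$. It centralizes $D/A$ and $A$, so by Lemma~\ref{lem:comm} the $p$-group $T_0/C_{T_0}(D)$ embeds in the $p'$-group $\operatorname{Hom}(D/A,A)$; hence $T_0$ centralizes $D$. By Schur's lemma $T_0$ acts on $\hat U$ by scalars, hence trivially, since $k^*$ has no element of order $p$. So $\hat U$ is a module for $T/T_0$, and (C3) gives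
\[
|E|^{1/2}=\dim\hat U\le d\,|T/C_T(E)| .
\]
Lemma~\ref{lem:large} with $c=d$ yields $h(K/C_K(E))\le b(d)$, and so $h(K)\le1+b(d)$. This completes the proof of Theorem~\ref{thm:key}. \qed

\section{The soluble radical and Theorem~\ref{thm:cubic}}\label{sec:radical}

Fix a prime $p$ and strip off $p$-layers and $p'$-layers alternately. By Lemma~\ref{lem:budget}(c), a $p$-layer spends $d'=\dim V_T\ge1$ units of the budget $d_p(G)$, and by Theorem~\ref{thm:key} the $p'$-layer above it has height at most $c_0d'$. So the total height is linear in the budget.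

\begin{proposition}\label{prop:radical}
If all Sylow subgroups of $G$ are $d$-generated, then $h(R(G))\le(1+c_0)d$.
\end{proposition}

\begin{proof}
Let $R=R(G)\ne1$. The subgroups $O_{p'}(R)$, for $p$ dividing $|R|$, are normal in $G$ and intersect trivially, so $h(R)=\max_ph(R/O_{p'}(R))$. The group $G/O_{p'}(R)$ has radical $R/O_{p'}(R)$, which has no nontrivial normal $p'$-subgroup. So it suffices to prove the following for a fixed prime $p$ and every group $G$:
\[
\text{if $O_{p'}(R(G))=1$, then $h(R(G))\le(1+c_0)\,d_p(G)$.}
\]
We use induction on $d_p(G)$. Let $R=R(G)$; we may assume $R\ne1$. Then $F=F(G)=F(R)\ne1$, and $F$ is a $p$-group since its $p'$-part lies in $O_{p'}(R)$. So $d_p(G)\ge1$. Put $\Phi=\Phi(G)\le F$. By (T3) the soluble group $R/\Phi=R(G/\Phi)$ has Fitting subgroup $F/\Phi=V_1\times\dots\times V_n$, which is abelian; hence $C_R(F/\Phi)=F$. If $n=0$, then $R=F$ and $h(R)=1$. Otherwise $\bigcap_jC_R(V_j)=F$, so $h(R)\le1+h(R/C_R(V))$ for some $V=V_j$.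

Let $L=G/C_G(V)$, let $T$ be a Sylow $p$-subgroup of $L$, and $d'=\dim V_T$. By Lemma~\ref{lem:budget}(c), $d'\ge1$ and $d_p(L)\le d_p(G)-d'$. The group $R/C_R(V)$ embeds in $R(L)$. Let $K=O_{p'}(R(L))\trianglelefteq L$. Theorem~\ref{thm:key} applies to the subgroup $KT$ of $L$ and the faithful module $V$, so $h(K)\le c_0d'$ by \eqref{eq:c0}. The group $L/K$ has radical $R(L)/K$, with $O_{p'}(R(L)/K)=1$, and $d_p(L/K)=d_p(L)<d_p(G)$. By induction $h(R(L)/K)\le(1+c_0)(d_p(G)-d')$. Therefore
\[
h(R)\le1+c_0d'+(1+c_0)(d_p(G)-d')=(1+c_0)d_p(G)+1-d'\le(1+c_0)d_p(G).\qedhere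
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cubic}]
Let all Sylow subgroups of $G$ be $d$-generated; the same holds for all quotients of $G$. Since $F(G)=F(R(G))$ and $R(G/F(G))=R(G)/F(G)$, we can apply Lemma~\ref{lem:fitting} successively $h(R(G))$ times, and Proposition~\ref{prop:radical} gives
\[
d_I(G)\le d\,h(R(G))+d_I(G/R(G))\le(1+c_0)d^2+d_I(G/R(G)).
\]
Let $\nu(G)$ be the number of nonabelian factors in a chief series of $G$. We show by induction on $\nu=\nu(G)$ that $d_I(G)\le(\nu+1)(1+c_0)d^2+2\nu$. If $\nu=0$, then $G=R(G)$ and this is the display. Otherwise let $N/R(G)$ be a minimal normal subgroup of $G/R(G)$. It is nonabelian, so $d_I(G/R(G))\le2+d_I(G/N)$ by Lemma~\ref{lem:nonab}, and $\nu(G/N)=\nu-1$ by the Jordan--H\"older theorem; the induction step follows. Finally $\nu\le d_2(G)\le d$ by Lemma~\ref{lem:budget}(a).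
\end{proof}

\section{The generalized Fitting height}\label{sec:hstar}

The cubic bound is a product of three factors of order $d$: the cost of a layer, the height of a soluble radical, and the number of radicals met. To reach a linear bound we must show that the total number of layers of $G$, soluble or not, is $O(d)$, and that most layers are cheap. Both statements need a height function defined for all groups.

A group is \emph{quasinilpotent} if each of its elements induces an inner automorphism on each of its chief factors. A \emph{component} of $G$ is a subnormal subgroup $Q$ that is perfect with $Q/Z(Q)$ simple; $E(G)$ is the product of the components. We quote the following.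
\begin{itemize}
\item[(T6)] (\cite[X.13]{HB}.) The set $F^*(G)$ of elements of $G$ that induce inner automorphisms on all chief factors of $G$ is the largest normal quasinilpotent subgroup of $G$. It satisfies $C_G(F^*(G))\le F^*(G)$ and $F^*(G)=F(G)E(G)$; distinct components commute, and $[F(G),E(G)]=1$. Normal subgroups and quotients of quasinilpotent groups are quasinilpotent.
\item[(T7)] If $S$ is a nonabelian simple group, then $\operatorname{Out}(S)$ is soluble of derived length at most $3$.
\end{itemize}
If $Z(E(G))=1$, the components are simple and $E(G)$ is their direct product. We use (T7) in the following form.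
\begin{itemize}
\item[(O)] Let $N=S_1\times\dots\times S_k\trianglelefteq G$ with $S_i$ nonabelian simple, and let $B$ be the kernel of the action of $G$ on $\{S_1,\dots,S_k\}$. Then $B/NC_G(N)$ is soluble of derived length at most $3$. Indeed, if $g\in B$ acts on each $S_i$ as some $s_i\in S_i$, then $g(s_1\cdots s_k)^{-1}\in C_G(N)$; so $B/NC_G(N)$ embeds in $\prod_i\operatorname{Out}(S_i)$.
\end{itemize}

Put $F_0^*(G)=1$ and $F^*_{i+1}(G)/F^*_i(G)=F^*(G/F^*_i(G))$, and let $h^*(G)$ be the least $n$ with $F_n^*(G)=G$. As $F^*(G)\ne1$ for $G\ne1$, this is defined, $h^*(G)\le\log|G|$, and $h^*(G)=1+h^*(G/F^*(G))$ for $G\neq1$. Soluble groups have no components, so $h^*=h$ for them. Unlike for $h$, we have monotonicity only for \emph{normal} subgroups, and the statement about subdirect products needs a proof.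

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(a)] If $1=G_0\le G_1\le\dots\le G_\ell=G$ are normal subgroups of $G$ with quasinilpotent factors $G_{i+1}/G_i$, then $h^*(G)\le\ell$.
\item[(b)] If $N\trianglelefteq G$, then $h^*(N)\le h^*(G)$, $h^*(G/N)\le h^*(G)$ and $h^*(G)\le h^*(N)+h^*(G/N)$.
\item[(c)] If $N_1,\dots,N_r\trianglelefteq G$, $r\ge1$, and $\bigcap_jN_j=1$, then $h^*(G)=\max_jh^*(G/N_j)$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $F_i^*=F_i^*(G)$.

(a) If $G_i\le F_i^*$, then $G_{i+1}F_i^*/F_i^*$ is a quotient of $G_{i+1}/G_i$, hence a normal quasinilpotent subgroup of $G/F_i^*$, and $G_{i+1}\le F_{i+1}^*$.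

(b) Apply (a) to three series: the subgroups $F_i^*\cap N$ of $N$, whose factors are isomorphic to normal subgroups of the $F^*_{i+1}/F^*_i$; the images of the $F_i^*$ in $G/N$; and the subgroups $F_i^*(N)$, which are characteristic in $N$, followed by the preimages of the $F_i^*(G/N)$.

(c) We use induction on $|G|$; let $G\ne1$. Let $N_j'$ be the preimage of $F^*(G/N_j)$. We claim that $F^*(G)=\bigcap_jN_j'$. The image of $F^*(G)$ in $G/N_j$ is normal and quasinilpotent, which gives one inclusion. Conversely, put $I_0=G$ and $I_j=N_1\cap\dots\cap N_j$. Then $I_{j-1}/I_j$ is $G$-isomorphic to the normal subgroup $I_{j-1}N_j/N_j$ of $G/N_j$. Refining $G=I_0\ge\dots\ge I_r=1$ to a chief series and using the Jordan--H\"older theorem, we see that every chief factor of $G$ is $G$-isomorphic to a chief factor of some $G/N_j$. So the elements of $\bigcap_jN_j'$ induce inner automorphisms on all chief factors of $G$, which proves the claim. By induction $h^*(G/F^*(G))=\max_jh^*(G/N_j')$. Now $h^*(G/N_j')=h^*(G/N_j)-1$ if $N_j\ne G$, both heights vanish if $N_j=G$, and $N_j\ne G$ for some $j$.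
\end{proof}

The next lemma says that a permutation or linear group of height $i$ has degree exponential in $i$. The two statements feed each other, so they are proved together.

\begin{lemma}\label{lem:degree}
Let $\gamma=64$.
\begin{itemize}
\item[(P)] If $G\le\operatorname{Sym}(m)$, $m\ge1$, then $h^*(G)\le\gamma\log m$.
\item[(L)] If $k$ is an algebraically closed field and $X\le GL_n(k)$ is finite and irreducible, then $h^*(X)\le\gamma(1+\log n)$.
\end{itemize}
\end{lemma}

\begin{proof}
We use induction on the degree $N$: assuming both statements for degrees less than $N$, we prove (P) for $m=N$ and then (L) for $n=N$. By (D2), statement (L) for degrees up to $j$ implies that a group with a faithful irreducible module of dimension at most $j$ over a prime field has $h^*\le\gamma(1+\log j)$.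

\emph{Statement} (P). If $m=1$, then $G=1$. If $2\le m<16$, then $h^*(G)\le\log(15!)<41\le\gamma\log m$. Let $m\ge16$. If $G$ is intransitive, apply Lemma~\ref{lem:H}(c) to the kernels on the orbits. If $G$ is transitive and imprimitive, with $m_2$ blocks of size $m_1$ and $m_1,m_2<m$, let $M$ be the kernel on the set of blocks. Then $h^*(G/M)\le\gamma\log m_2$, and $h^*(M)\le\gamma\log m_1$ by Lemma~\ref{lem:H}(c) applied to the kernels of $M$ on the blocks; so $h^*(G)\le\gamma\log m$. Let $G$ be primitive.

Suppose $F(G)\ne1$. Then $G$ has an abelian minimal normal subgroup $E$. By (T4), $m=|E|=r^j$ with $r$ prime, and $G/E$ has the faithful irreducible module $E$ of dimension $j\le x:=\log m<m$. So $h^*(G)\le1+\gamma(1+\log x)\le\gamma x$, because $x-1-\log x\ge1$ for $x\ge4$.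

Suppose $F(G)=1$. Then $Z(E(G))\le F(G)=1$, so $F^*(G)=S_1\times\dots\times S_j$ with $S_i$ nonabelian simple, and $C_G(F^*(G))=Z(F^*(G))=1$. By (T2), $G$ contains an elementary abelian $2$-group of rank $j$. Such a group acts regularly modulo the kernel on each of its orbits, so an orbit of size $2^s$ contributes rank $s\le2^s/2$; hence $j\le m/2$. Let $B$ be the kernel of $G$ on $\{S_i\}$. By (O), $h^*(B/F^*(G))\le3$, and $G/B\le\operatorname{Sym}(j)$. So $h^*(G)\le1+3+\gamma\log j\le4+\gamma(\log m-1)\le\gamma\log m$.

\emph{Statement} (L), \emph{imprimitive case.} Let $V=k^n$ have a system of $m$ blocks, $2\le m\le n$. Let $M$ be the kernel of $X$ on the set of blocks, and $X_1$ the group induced on a block by its stabilizer; it is irreducible of degree $n/m$ by (I1). On each block $M$ induces a group isomorphic to a normal subgroup of $X_1$, so $h^*(M)\le h^*(X_1)$ by Lemma~\ref{lem:H}(b),(c). Hence $h^*(X)\le\gamma\log m+\gamma(1+\log(n/m))=\gamma(1+\log n)$.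

\emph{Statement} (L), \emph{primitive case.} By (I3), abelian normal subgroups of $X$ are scalar, hence cyclic and central. Let $F=F(X)$ and $A=Z(F)$. Lemma~\ref{lem:sympl}(a),(b) applies: $F/A=E_1\times\dots\times E_r$ has order $e^2$, and $e\le n$ by Lemma~\ref{lem:dim} applied to a constituent of $V|_F$. Let $Q_1,\dots,Q_s$ be the components of $X$ and $E=E(X)$. As $V|_E$ is homogeneous and faithful, its irreducible constituent $U$ is faithful for $E$. The $Q_j$ commute, so $U$ is an irreducible module for $Q_1\times\dots\times Q_s$ over an algebraically closed field, hence a tensor product of irreducible modules for the $Q_j$. Each is nontrivial, hence of dimension at least $2$ because $Q_j$ is perfect. So $2^s\le n$.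

Let $B_1=C_X(F/A)=\bigcap_iC_X(E_i)$, let $B_2$ be the kernel of $X$ on $\{Q_j\}$, and let $B_3\trianglelefteq X$ be the kernel of $B_2\to\prod_j\operatorname{Out}(Q_j/Z(Q_j))$. We claim that $B_1\cap B_3=F^*(X)$. Since $F/A$ is abelian, $[F,E]=1$ and the $Q_j$ commute, both $F$ and $E$ lie in $B_1\cap B_3$. Conversely let $g\in B_1\cap B_3$. Choose $y_j\in Q_j$ acting on $Q_j/Z(Q_j)$ as $g$ does, and put $u=g(y_1\cdots y_s)^{-1}\in B_1$. Then $u$ centralizes each $Q_j/Z(Q_j)$, so $x\mapsto[x,u]$ is a homomorphism from the perfect group $Q_j$ to $Z(Q_j)$, hence trivial. Thus $u\in Y:=C_{B_1}(E)$. By Lemma~\ref{lem:comm}, $Y$ maps to the abelian group $\operatorname{Hom}(F/A,A)$ with kernel $C_Y(F)$. This kernel centralizes $F^*(X)=FE$, so it lies in $Z(F^*(X))$, an abelian normal subgroup of $X$, which is central in $X$. So $Y$ is nilpotent of class at most $2$ and normal in $X$, whence $Y\le F$ and $g\in FE$. This proves the claim. By Lemma~\ref{lem:H} and (T7),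
\[
h^*(X)\le1+\max\bigl(h^*(X/B_1),\ 3+h^*(X/B_2)\bigr),
\]
and $h^*(X/B_1)=\max_ih^*(X/C_X(E_i))$ if $r\ge1$, while $X=B_1$ if $r=0$.

If $n<16$, then $e<16$ and $h^*(X/B_1)\le\log|\operatorname{Aut}(F/A)|\le4(\log e)^2<64$, so this integer is at most $63$; also $s\le3$ and $h^*(X/B_2)\le\log6<3$. So $h^*(X)\le64\le\gamma(1+\log n)$. If $n\ge16$, then $X/C_X(E_i)$ acts faithfully and irreducibly on $E_i$, of dimension at most $\log e^2\le2\log n\le n/2$ over its prime field; so $h^*(X/B_1)\le\gamma(1+\log(n/2))=\gamma\log n$. Also $X/B_2$ embeds in $\operatorname{Sym}(s)$ with $s\le\log n<n$, so $h^*(X/B_2)\le\gamma\log n$ by (P). Hence $h^*(X)\le4+\gamma\log n\le\gamma(1+\log n)$.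
\end{proof}

To bound $h^*(G)$ we repeat the budget argument of Proposition~\ref{prop:radical} for the prime $2$, which by (T2) sees every nonabelian chief factor. For a nonabelian minimal normal subgroup $S_1\times\dots\times S_k$, the number of orbits of a Sylow $2$-subgroup on $\{S_i\}$ plays the role of $\dim V_T$, and Lemma~\ref{lem:orbits} that of Theorem~\ref{thm:key}.

\begin{proposition}\label{prop:hstar}
If all Sylow subgroups of $G$ are $d$-generated, then $h^*(G)\le(6+2c_0)d$.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:radical} and Lemma~\ref{lem:H}(b) it suffices to show that $h^*(G/R(G))\le(5+c_0)d$. By (T2), $O_{2'}(G/R(G))$ is soluble, hence trivial. So it suffices to prove for every group $G$: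
\[
\text{if $O_{2'}(G)=1$, then $h^*(G)\le(5+c_0)\,d_2(G)$.}
\]
We use induction on $d_2(G)$. If $d_2(G)=0$, then $G=O_{2'}(G)=1$. Let $d_2(G)\ge1$.

\emph{The structure of $\bar G=G/\Phi(G)$.} The nilpotent normal subgroup $F(G)$ is a $2$-group, and so is $\Phi=\Phi(G)\le F(G)$; thus $h^*(G)\le1+h^*(\bar G)$, and by (T3) $F(\bar G)=V_1\times\dots\times V_n$ is a complemented product of minimal normal $2$-subgroups. The group $Z=Z(E(\bar G))$ is a submodule of the semisimple module $F(\bar G)$, say $F(\bar G)=Z\times A'$ with $A'\trianglelefteq\bar G$. If $H$ complements $F(\bar G)$, then $A'H$ complements $Z$, so $E(\bar G)=Z\times(E(\bar G)\cap A'H)$; as $E(\bar G)$ is perfect, $Z=1$. So $E(\bar G)$ is a direct product of simple components; grouping them into conjugacy classes, we write $E(\bar G)=N_1\times\dots\times N_u$ with $N_j$ nonabelian minimal normal subgroups of $\bar G$. Write $C(\cdot)$ for centralizers in $\bar G$. Then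
\[
F^*(\bar G)=\bigcap_iC(V_i)\cap\bigcap_jN_jC(N_j).
\]
Indeed, $F(\bar G)$ and each $N_j$ lie in the right side. Conversely, if $g$ lies in the right side and $g\in n_jC(N_j)$ with $n_j\in N_j$, then $g(n_1\cdots n_u)^{-1}$ centralizes every $N_j$ and every $V_i$, so it lies in $C(F^*(\bar G))\le F^*(\bar G)$. Since $\bar G\ne1$, we have $n+u\ge1$, and Lemma~\ref{lem:H}(c) gives $h^*(G)\le2+h^*(L)$, where $L=\bar G/C(V_i)$ for some $i$ or $L=\bar G/N_jC(N_j)$ for some $j$.

Let $K=O_{2'}(L)$, which is soluble by (T2). We shall find in both cases an integer $d'\ge1$ with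
\begin{equation}\label{eq:dprime}
d_2(L)\le d_2(G)-d',\qquad h(K)\le3+c_0d' .
\end{equation}
As $O_{2'}(L/K)=1$ and $d_2(L/K)=d_2(L)$, induction then gives
\[
h^*(G)\le2+3+c_0d'+(5+c_0)(d_2(G)-d')=(5+c_0)d_2(G)+5-5d'\le(5+c_0)d_2(G).
\]

\emph{The case $L=\bar G/C(V)$, $V=V_i$.} Let $T$ be a Sylow $2$-subgroup of $L$ and $d'=\dim V_T$. Then \eqref{eq:dprime} follows from Lemma~\ref{lem:budget}(c), Theorem~\ref{thm:key} applied to $KT$, and \eqref{eq:c0}.

\emph{The case $L=\bar G/NC(N)$, $N=N_j=S_1\times\dots\times S_k$.} Let $\hat G=\bar G/C(N)$. As $N\cap C(N)=1$, we may regard $N$ as a normal subgroup of $\hat G$; then $C_{\hat G}(N)=1$ and $L=\hat G/N$. Let $Q$ be a Sylow $2$-subgroup of $\hat G$, and let $d'\ge1$ be the number of $Q$-orbits on $\Sigma=\{S_1,\dots,S_k\}$. Let $P_1,\dots,P_{d'}$ be the products of the $S_i$ over the $Q$-orbits; they are perfect of even order and normal in $QN$. By Lemma~\ref{lem:budget}(a), factoring them out of $QN$ one after another lowers $d_2$ each time. Since $Q$ is a Sylow $2$-subgroup of $QN$ and $T=QN/N$ is one of $L$, we get $d_2(L)\le d(Q)-d'\le d_2(G)-d'$.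

The group $L$ acts on $\Sigma$, since $N$ acts trivially, and $T$ has $d'$ orbits. Let $K_0$ be the kernel of $K$ on $\Sigma$. By (O), $h(K_0)\le3$. Let $\Gamma$ be a $K$-orbit on $\Sigma$ and $T_\Gamma$ its stabilizer in $T$. As $K\trianglelefteq L$, the group $T$ permutes the $K$-orbits, so an element of $T$ that maps a point of $\Gamma$ into $\Gamma$ lies in $T_\Gamma$. Hence $T_\Gamma$ has at most $d'$ orbits on $\Gamma$, and Lemma~\ref{lem:orbits} for $KT_\Gamma$ gives $h(K^\Gamma)\le\eta(d')\le c_0d'$. So $h(K/K_0)=\max_\Gamma h(K^\Gamma)\le c_0d'$, and \eqref{eq:dprime} holds.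
\end{proof}

\section{The linear upper bound}\label{sec:upper}

By \eqref{eq:max} we need a set $S$ such that every maximal subgroup $M$ misses the class of some element of $S$. Lemma~\ref{lem:nonab} deals with the nonabelian chief factors at a total cost of $2d$. The other maximal subgroups are those for which $G/M_G$ has an abelian minimal normal subgroup $V$. Such an $M$ satisfies $M\cap C_G(V)=M_G$, so it misses the class of any element of $C_G(V)\setminus M_G$. For a fixed module $V$, all these $M$ are excluded by module generators of a section $V^\delta$ of $G$ with $\delta\le d$. Lemma~\ref{lem:fitting} spends up to $d$ elements on such a section, but by (D1) only $\lceil\delta/n\rceil$ are needed, and $n$ is exponentially large in $h^*(G/C_G(V))$ by Lemma~\ref{lem:degree}. The number of modules $V$ is not bounded, as Proposition~\ref{prop:lower} shows, so they must share generators. A shared generator has to lie in $C_G(V)$ for all $V$ that it serves, and we shall see that this can be arranged for all $V$ with the same value of $h^*(G/C_G(V))$.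

\begin{proposition}\label{prop:upper}
If all Sylow subgroups of $G$ are $d$-generated, then $d_I(G)\le Cd$ with $C=8+2c_0+2/(1-2^{-1/64})$.
\end{proposition}

\begin{proof}
Call a maximal subgroup $M$ of $G$ \emph{affine} if $G/M_G$ has an abelian minimal normal subgroup. By (T4) this subgroup is unique, and it is an irreducible $\mathbb F_pG$-module for some prime $p$; its isomorphism class is the \emph{type} of $M$. Let $\mathcal V$ be a set of representatives of the types that occur. If $M$ has type $V$, then by (T4) $C_G(V)/M_G$ is the minimal normal subgroup of $G/M_G$, and $M/M_G$ is a complement; so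
\begin{equation}\label{eq:core}
C_G(V)/M_G\cong V,\qquad M\cap C_G(V)=M_G .
\end{equation}
For $V\in\mathcal V$ let $I_V$ be the intersection of the cores $M_G$ over all $M$ of type $V$. By \eqref{eq:core}, $C_G(V)/I_V$ embeds as a $G$-module in a power of $V$, so $C_G(V)/I_V\cong V^{\delta_V}$ with $\delta_V\ge1$. Put $L_V=G/C_G(V)$ and $n_V=\dim_{\operatorname{End}_G(V)}V$, and define the \emph{height} of $V$ as $i(V)=1+h^*(L_V)$.

\emph{Step 1: $G/I_V\cong V^{\delta_V}\rtimes L_V$ and $\delta_V\le d$.} Put $Z_0=C_G(V)$ and $B_0=G$. As long as $Z_{j-1}\ne I_V$, choose $M_j$ of type $V$ with $Z_{j-1}\not\le(M_j)_G$, and put $B_j=B_{j-1}\cap M_j$ and $Z_j=Z_{j-1}\cap(M_j)_G$. By \eqref{eq:core}, $Z_j=B_j\cap Z_0$. The normal subgroups $Z_j\ge I_V$ decrease strictly, so $Z_u=I_V$ for some $u$. We show that $B_jZ_0=G$ by induction on $j$. The normal subgroup $Z_{j-1}$ is not contained in $M_j$, so $M_jZ_{j-1}=G$. As $Z_{j-1}\le B_{j-1}$, Dedekind's law gives $B_{j-1}=B_jZ_{j-1}$, and $G=B_{j-1}Z_0=B_jZ_0$. So $B_u/I_V\cong L_V$ is a complement of $C_G(V)/I_V$ in $G/I_V$. If $V$ has characteristic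 $p$ and $T$ is a Sylow $p$-subgroup of $L_V$, then $\delta_V\le\delta_V\dim V_T\le d$ by (C1), (C2) and Lemma~\ref{lem:budget}(b).

\emph{Step 2: $h^*(V\rtimes L_V)=i(V)\le h^*(G)$.} The subgroup $V$ is an abelian chief factor of $V\rtimes L_V$, so $F^*(V\rtimes L_V)$ centralizes it by (T6); and $V$ is self-centralizing because $L_V$ is faithful. So $F^*(V\rtimes L_V)=V$, which gives the equality. By Step~1, $V\rtimes L_V$ is a quotient of $G$.

\emph{Step 3: common generators for the modules of one height.} For $i\ge0$ let $G^{[i]}$ be the intersection of all $N\trianglelefteq G$ with $h^*(G/N)\le i$; by Lemma~\ref{lem:H}(c), $h^*(G/G^{[i]})\le i$. Let $V\in\mathcal V$ have height $i$. Then $G^{[i-1]}\le C_G(V)$, and we claim that $G^{[i-1]}I_V=C_G(V)$. Otherwise $G^{[i-1]}I_V/I_V$ lies in a maximal submodule $Y/I_V$ of $C_G(V)/I_V\cong V^{\delta_V}$, and by Step~1 $G/Y\cong V\rtimes L_V$ is a quotient of $G/G^{[i-1]}$; then $h^*(V\rtimes L_V)\le i-1$, contrary to Step~2. Now consider the $G$-equivariant homomorphism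
\[
\psi_i\colon G^{[i-1]}\longrightarrow\bigoplus_{V\in\mathcal V,\ i(V)=i}C_G(V)/I_V .
\]
The summands on the right are the homogeneous components of a semisimple module, as the $V\in\mathcal V$ are pairwise nonisomorphic. The image of $\psi_i$ is a submodule, so it is the sum of its intersections with these components; since it projects onto each of them, $\psi_i$ is onto. Let $k_i$ be the maximum of $\lceil\delta_V/n_V\rceil$ over the $V\in\mathcal V$ of height $i$, and $k_i=0$ if there is none. By (D1) each summand has module generators $u_{V,1},\dots,u_{V,k_i}$. Choose $w_{i,s}\in G^{[i-1]}$ with $\psi_i(w_{i,s})=(u_{V,s})_V$ for $1\le s\le k_i$. Then for every $V\in\mathcal V$ of height $i$, the elements $w_{i,s}$ lie in $C_G(V)$ and their images generate the module $C_G(V)/I_V$.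

\emph{Step 4: the invariable generating set.} Fix a chief series $1=G_0<\dots<G_r=G$. For each nonabelian factor $G_j/G_{j-1}$ choose two elements of $G_j$ that represent the elements $n_1,n_2$ of Lemma~\ref{lem:nonab} for $G_j/G_{j-1}\trianglelefteq G/G_{j-1}$. Let $S$ consist of these elements and of all $w_{i,s}$. We verify \eqref{eq:max}. Suppose that a maximal subgroup $M$ contains a conjugate of every element of $S$, and let $j$ be minimal with $G_j\not\le M$. Then $G_{j-1}\le M$ and $MG_j=G$. If $G_j/G_{j-1}$ is nonabelian, Lemma~\ref{lem:nonab} applied to $M/G_{j-1}$ gives $G_j\le M$, a contradiction. So $G_j/G_{j-1}$ is abelian. Then $M\cap G_j\ge G_{j-1}$ is normalized by $M$ and by $G_j$, hence is normal in $G$ and equal to $G_{j-1}$. As $G_{j-1}\le M_G$, also $M_G\cap G_j=G_{j-1}$, so $G_jM_G/M_G\cong G_j/G_{j-1}$ is an abelian minimal normal subgroup of $G/M_G$. Thus $M$ is affine, of type $V$ and height $i=i(V)$ say. Since $M_G/I_V$ is a proper submodule of $C_G(V)/I_V$, some $w_{i,s}$ lies in $C_G(V)\setminus M_G$. This set is invariant under conjugation and, by \eqref{eq:core},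 disjoint from $M$. So $M$ contains no conjugate of $w_{i,s}$, a contradiction.

\emph{Step 5: counting.} By (D2) and Lemma~\ref{lem:degree}(L), $i(V)-1=h^*(L_V)\le64(1+\log n_V)$, that is, $n_V\ge2^{(i(V)-1)/64-1}$. With $\delta_V\le d$ this gives $k_i\le1+d\,2^{1-(i-1)/64}$, and $k_i=0$ for $i>h^*(G)$ by Step~2. There are at most $d$ nonabelian chief factors by Lemma~\ref{lem:budget}(a). By Proposition~\ref{prop:hstar},
\[
d_I(G)\le|S|\le2d+\sum_{i=1}^{h^*(G)}\Bigl(1+d\,2^{1-(i-1)/64}\Bigr)\le2d+(6+2c_0)d+\frac{2d}{1-2^{-1/64}}=Cd.\qedhere
\]
\end{proof}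

\begin{proof}[Proof of Theorem~\ref{thm:linear}]
The bounds $2d\le f_{\min}(d)\le Cd$ are Propositions~\ref{prop:lower} and~\ref{prop:upper}. For $d=1$, Propositions~\ref{prop:lower} and~\ref{prop:d1} give $f_{\min}(1)=2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{DLM}
Detomi, Lucchini and Morigi,
\emph{Invariable generation of groups of finite rank},
\texttt{http://www.advgrouptheory.com/\allowbreak journal/\allowbreak Volumes/\allowbreak 6/\allowbreak Detomi,\%20Lucchini,\%20Morigi\%20-\%20\allowbreak Invariable\%20generation\%20of\%20\allowbreak groups\%20of\%20finite\%20rank.pdf}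

\bibitem{GM}
Guralnick and Malle, J. London Math. Soc. 85 (2012).

\bibitem{Hu}
Huppert, \emph{Endliche Gruppen I}.

\bibitem{HB}
Huppert and Blackburn, volume III.

\bibitem{KLS}
Kantor, Lubotzky and Shalev, J. Algebra 348 (2011).

\end{thebibliography}
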